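\title{The LR degrees are not an upper semilattice}

\begin{abstract}
For reals $A,B$, write $A\le_{LR}B$ if every real that is Martin-L\"of random relative to $B$ is Martin-L\"of random relative to $A$. We show that the degree structure induced by $\le_{LR}$ is not an upper semilattice: almost every pair $(A,B)$ has no least upper bound. More strongly, for every $Z$ and almost every $(A,B)$, each coinitial family of upper bounds of $\{Z\oplus A,Z\oplus B\}$ has the cardinality of the continuum. The proof is probabilistic. We choose $A$ and $B$ at random together with two random upper bounds $C,C'$ that know certain blocks of bits of $A$ and $B$ only up to a list of candidates, and a finite guessing game shows that almost surely nothing lies between $\{A,B\}$ and $\{C,C'\}$.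
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{real} is a subset of $\mathbb N$, identified with an element of $2^\omega$, and $\mu$ is the uniform measure on $2^\omega$. A \emph{Martin-L\"of test relative to $Y$} is a uniformly $Y$-c.e.\ sequence of open sets $\mathcal U_k\subseteq 2^\omega$ with $\mu(\mathcal U_k)\le 2^{-k}$. A real is \emph{$Y$-random} if it lies outside $\bigcap_k\mathcal U_k$ for every such test, and $\mathcal{MLR}^Y$ is the class of $Y$-random reals. Define
\[
A\le_{LR}B\iff \mathcal{MLR}^B\subseteq\mathcal{MLR}^A .
\]
Thus $A\le_{LR}B$ says that every real in which the oracle $A$ detects a regularity is also one in which $B$ detects a regularity. The relation is a preorder. The \emph{LR degrees} are the classes of the equivalence $A\equiv_{LR}B\iff A\le_{LR}B$ and $B\le_{LR}A$, with the induced partial order.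

If $B$ computes $A$, every test relative to $A$ is a test relative to $B$, so $A\le_{LR}B$. Hence $A\oplus B$ is an upper bound of $A$ and $B$ in the LR degrees. In the Turing degrees it is the least upper bound. In the LR degrees it need not be: there are reals with $A\le_{LR}B$ and $A\oplus B\not\le_{LR}B$ (Remark~\ref{rem:oplus} recovers this). This shows only that $\oplus$ is the wrong operation, and leaves the following question, posed in \cite{low}.

\begin{quote}
Do every two LR degrees have a least upper bound?
\end{quote}

The answer is no. ``Almost every $(A,B)$'' refers to the product measure $\mu\times\mu$.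

\begin{theorem}\label{thm:main}
Let $Z\subseteq\mathbb N$. For almost every $(A,B)\in2^\omega\times2^\omega$ there are reals $C,C'$ such that
\begin{enumerate}
\item[(1)] $Z\oplus A$ and $Z\oplus B$ are both $\le_{LR}C$ and both $\le_{LR}C'$;
\item[(2)] there is no $E$ with $Z\oplus A\le_{LR}E$, $Z\oplus B\le_{LR}E$, $E\le_{LR}C$ and $E\le_{LR}C'$.
\end{enumerate}
\end{theorem}

A real $E$ as in (2) will be called an \emph{interpolant}. Take $Z=\emptyset$. A least upper bound of $A$ and $B$ would lie above $A,B$ and below $C,C'$, so it would be an interpolant. Hence almost every pair has no least upper bound, and the LR degrees do not form an upper semilattice. The failure is as strong as cardinality permits. Call a family $\mathcal F$ of upper bounds of a pair \emph{coinitial} if every upper bound of the pair is $\ge_{LR}$ a member of $\mathcal F$; a least upper bound is a coinitial family with one element.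

\begin{theorem}\label{thm:perfect}
Let $Z\subseteq\mathbb N$. For almost every $(A,B)$ there is a perfect set $\mathcal P$ of $\le_{LR}$-upper bounds of $\{Z\oplus A,Z\oplus B\}$ such that no upper bound $E$ of $\{Z\oplus A,Z\oplus B\}$ is $\le_{LR}$ two distinct members of $\mathcal P$. Hence every coinitial family of upper bounds of $\{Z\oplus A,Z\oplus B\}$ has cardinality $2^{\aleph_0}$. In particular no countable family of upper bounds is coinitial, and above every LR degree there are two degrees with no least upper bound.
\end{theorem}

\begin{remark}\label{rem:oplus}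
Let $A,B,C,C'$ be as in Theorem~\ref{thm:main} with $Z=\emptyset$. Since $A\oplus B$ is not an interpolant, it fails to be below one of $C,C'$, say $A\oplus B\not\le_{LR}C$. If $A\oplus C\not\le_{LR}C$, then $\oplus$ is not a join for $A\le_{LR}C$. Otherwise $A\oplus C\equiv_{LR}C$, so $B\le_{LR}A\oplus C$ while $B\oplus(A\oplus C)\not\le_{LR}A\oplus C$.
\end{remark}

\subsection*{What a join would have to be}
Let $K^Y$ be prefix-free complexity relative to $Y$. We recall in Section~\ref{sec:K} that $A\le_{LR}E$ holds exactly when $K^E\le K^A+O(1)$. So $E$ is an upper bound of $A$ and $B$ when $K^E\le\min(K^A,K^B)+O(1)$, and an oracle $E$ with $K^E=\min(K^A,K^B)+O(1)$ is a least upper bound. Such an $E$ exists when $A\le_{LR}B$ (take $E=B$), but not for a typical pair. Indeed, let $x$ and $y$ be the first $n$ bits of $A$ and of $B$. Then $K^A(x)$ and $K^B(y)$ are $O(\log n)$, and $K^E(\langle x,y\rangle)\le K^E(x)+K^E(y)+O(1)$, so every upper bound $E$ has $K^E(\langle x,y\rangle)=O(\log n)$. But if $B$ is $A$-random and $A$ is $B$-random, as happens for almost every pair, then $K^A(\langle x,y\rangle)$ and $K^B(\langle x,y\rangle)$ are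 at least $n-O(1)$.

The same computation shows where $A\oplus B$ can do more than an upper bound must. Let $a$ and $b$ be the blocks of bits of $A$ and $B$ in an interval whose \emph{position} takes $r$ bits to describe. Then $A\oplus B$ describes $\langle a,b\rangle$ with $r$ bits, while an upper bound is promised only $r$ bits for $a$ and $r$ bits for $b$, hence $2r$ bits for the pair. With both natural candidates in doubt one guesses a negative answer. The difficulty is that a proof must exclude every real $E$, about which nothing is known except four inequalities between complexity functions.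

\subsection*{The method}
We exploit the gap between $r$ and $2r$. The bound $C$ is told everything about $A$ and $B$ except that, on a sparse sequence of intervals, it receives only a random set of roughly $2^r$ candidates for the block $a$ and another for the block $b$. The bound $C'$ receives independent sets of candidates. An interpolant $E$ yields a single short list $D\ni a,b$ that both $C$ and $C'$ describe with about $r$ bits; this condition no longer mentions $E$. Section~\ref{sec:game} shows, by a finite counting argument, that such a common list is unlikely. Section~\ref{sec:blocks} places the intervals so that their positions cost about $r$ bits while $C$ can afford to believe all its candidates, Section~\ref{sec:upper} proves (1), Section~\ref{sec:no} proves (2), and Section~\ref{sec:perfect} deduces Theorem~\ref{thm:perfect}.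

\section{LR reducibility and prefix-free complexity}\label{sec:K}

Finite objects (binary strings, tuples, finite sets of strings) are identified with natural numbers through a fixed computable injective coding. For a string $\tau$, $[\tau]$ is the set of reals extending $\tau$, and $[V]=\bigcup_{\tau\in V}[\tau]$. A \emph{$\Pi^0_1(Y)$ class} is the complement of $[V]$ for a $Y$-c.e.\ set $V$; it is the intersection of a $Y$-computable decreasing sequence of clopen sets.

Fix a universal prefix-free oracle machine $U$: for each oracle $Y$ the domain of $U^Y$ is a prefix-free set of strings, and $U$ simulates every other such machine at the cost of an additive constant in program length. Put $K^Y(n)=\min\{|p|:U^Y(p)=n\}$. The relation $K^Y(n)\le m$ is $Y$-c.e., and since the domain of $U^Y$ is prefix-free,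
\begin{equation}\label{eq:kraft}
\sum_n2^{-K^Y(n)}\le1;\qquad\text{hence }K^Y(n)\le m\text{ for at most }2^m\text{ numbers }n.
\end{equation}
We use two standard facts in relativized form.
\begin{itemize}
\item \textbf{Schnorr's theorem.} $R$ is $Y$-random if and only if there is $c$ with $K^Y(R\upharpoonright n)\ge n-c$ for all $n$.
\item \textbf{Kraft--Chaitin theorem.} If a $Y$-c.e.\ indexed family of \emph{requests} $(r,n)$ has finite \emph{weight} $\sum2^{-r}<\infty$, then there is $c$ with $K^Y(n)\le r+c$ for every request $(r,n)$ in the family.
\end{itemize}

The next lemma turns a statement about classes of reals into a statement about finite objects. After this section we use $\le_{LR}$ only through it.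

\begin{lemma}[Kjos-Hanssen; Kjos-Hanssen--Miller--Solomon]\label{lem:LK}
$A\le_{LR}E$ if and only if $K^E\le K^A+O(1)$.
\end{lemma}

\begin{proof}
If $K^E\le K^A+O(1)$ and $R$ is $E$-random, then $K^A(R\upharpoonright n)\ge K^E(R\upharpoonright n)-O(1)\ge n-O(1)$, so $R$ is $A$-random by Schnorr's theorem.

Conversely, let $A\le_{LR}E$. We first show:

\emph{Claim. Every $\Pi^0_1(A)$ class $P$ with $\mu(P)>0$ contains a $\Pi^0_1(E)$ class $Q$ with $\mu(Q)>0$.}

Write $2^\omega\setminus P=[V]$ with $V$ $A$-c.e.\ and prefix-free (when a new cylinder is enumerated, add only strings that partition the part not yet covered). Then $\mu[V]<1$, so the empty string is not in $V$. Let $R=\{X:\forall n\;K^E(X\upharpoonright n)\ge n-1\}$. This is a $\Pi^0_1(E)$ class of $E$-random reals, and it is nonempty, since by \eqref{eq:kraft} the strings $\sigma$ with $K^E(\sigma)<|\sigma|-1$ satisfy $\sum2^{-|\sigma|}\le\frac12\sum 2^{-K^E(\sigma)}\le\frac12$. A null $\Pi^0_1(E)$ class contains no $E$-random real, because a subsequence of its clopen approximations is a test relative to $E$. So $R\cap[\tau]\ne\emptyset$ implies $\mu(R\cap[\tau])>0$, and then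 $Q_\tau=\{Y:\tau Y\in R\}$ is a $\Pi^0_1(E)$ class of positive measure. If $Q_\tau\subseteq P$ for some such $\tau$, the claim holds. Otherwise, whenever $R\cap[\tau]\ne\emptyset$ some $Y\in Q_\tau$ extends some $v\in V$, so $R\cap[\tau v]\ne\emptyset$. Starting from the empty string we obtain $v_0,v_1,\ldots\in V$ with $R\cap[v_0\cdots v_k]\ne\emptyset$ for all $k$. As $R$ is closed, $X=v_0v_1v_2\cdots$ lies in $R$ and is $E$-random. On the other hand $X\in[V^k]$ for all $k$, where $V^k$ is the set of concatenations of $k$ strings from $V$. Since $V$ is prefix-free, $\mu[V^k]=\mu[V]^k$; choosing $m$ with $\mu[V]^m\le\frac12$, the sets $[V^{mk}]$ form a test relative to $A$, so $X$ is not $A$-random. This contradicts $A\le_{LR}E$ and proves the claim.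

We now encode the descriptions of $U^A$ into a class of positive measure. Let $L=\{(|p|+1,n):U^A(p)=n\}$, an $A$-c.e.\ set of weight at most $\frac12$. Assign computably to the pairs $(r,n)$, $r\ge1$, pairwise disjoint sets of $r$ coordinates, and let $\Gamma_{r,n}$ be the clopen set of reals that vanish on the coordinates assigned to $(r,n)$. These sets are independent, and $\mu(\Gamma_{r,n})=2^{-r}$. The $\Pi^0_1(A)$ class $P=2^\omega\setminus\bigcup_{(r,n)\in L}\Gamma_{r,n}$ has measure $\prod_L(1-2^{-r})$, which is positive because each factor is positive and $\sum_L2^{-r}<\infty$. Take $Q\subseteq P$ from the claim and let $L^E=\{(r,n):r\ge1,\ Q\cap\Gamma_{r,n}=\emptyset\}$. By compactness $Q\cap\Gamma_{r,n}=\emptyset$ is witnessed by a clopen approximation of $Q$, so $L^E$ is $E$-c.e.; and $L\subseteq L^E$ because $Q\subseteq P$. Since $Q$ avoids every $\Gamma_{r,n}$ with $(r,n)\in L^E$,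
\[
0<\mu(Q)\le\prod_{L^E}(1-2^{-r})\le\exp\Big(-\sum_{L^E}2^{-r}\Big),
\]
so $L^E$ has finite weight. The Kraft--Chaitin theorem gives $K^E(n)\le K^A(n)+1+O(1)$.
\end{proof}

\section{Short lists and a guessing game}\label{sec:game}

An interpolant $E$ compresses the block $a$ of $A$ and the block $b$ of $B$, but it need not know where they sit, and it need not compress the pair $\langle a,b\rangle$. What it can do is collect all strings of the right length that it compresses well. The resulting list is short, contains $a$ and $b$, and is itself as simple as its members. Let $\Sigma_j=\{0,1\}^{4j}$ for $j\ge1$.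

\begin{lemma}\label{lem:lists}
Let $(r_j)_{j\ge1}$ be a computable sequence of natural numbers, let $E$ be a real and $d\in\mathbb N$, and put $D_j=\{x\in\Sigma_j:K^E(x)\le r_j+d\}$. Then $|D_j|\le2^{r_j+d}$, and there is $c$ such that $K^E(D_j)\le r_j+c$ whenever $D_j\ne\emptyset$.
\end{lemma}

\begin{proof}
The bound on $|D_j|$ is \eqref{eq:kraft}. Enumerate the sets $D_j$ with oracle $E$, one element at a time. Whenever $D_j$ receives a new element and so takes the current value $F$, issue the request $(r_j+d,F)$. There are $|D_j|$ requests for $j$, and the last one is for $D_j$ itself. The sets $\Sigma_j$ are pairwise disjoint, so the total weight is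
\[
\sum_j|D_j|\,2^{-r_j-d}\le\sum_j\sum_{x\in D_j}2^{-K^E(x)}\le1 .
\]
Apply the Kraft--Chaitin theorem.
\end{proof}

If $E\le_{LR}C$ and $E\le_{LR}C'$, then $D_j$ is among the few sets that $C$ describes with about $r_j$ bits, and also among the few that $C'$ describes. This leads to a finite game.

\subsection*{The game}
Let $\Sigma$ be a set of $N\ge2$ elements and let $1\le s\le N$. A referee picks $a,b\in\Sigma$ independently and uniformly. Then, independently given $(a,b)$, he picks $S,S'$ uniformly among the $s$-element subsets of $\Sigma$ containing $a$, and $T,T'$ uniformly among those containing $b$. Player I sees $(S,T)$ and names a family $f(S,T)$ of at most $m$ subsets of $\Sigma$, each of size at most $v$. Player II sees $(S',T')$ and names such a family $g(S',T')$. The players agree on $f$ and $g$ in advance. They \emph{win} if some $D\in f(S,T)\cap g(S',T')$ contains both $a$ and $b$.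

A pair $(x,X)$ with $x\in X$, $|X|=s$ is the value of $(a,S)$ with probability $\frac1N\binom{N-1}{s-1}^{-1}=\frac1s\binom Ns^{-1}$, and $(a,S)$ is independent of $(b,T)$. Therefore:
\begin{itemize}
\item[(F1)] $S$ is a uniform $s$-element subset of $\Sigma$, and so are $T,S',T'$;
\item[(F2)] given $(S,T)$, the pair $(a,b)$ is uniform on $S\times T$.
\end{itemize}

Four observations show what the game depends on. If $m\ge s^2$ and $v\ge2$, each player names all sets $\{x,y\}$ formed from his candidates, and they win with $\{a,b\}$. If $v\ge N$, they win with $\Sigma$. If there were only one player and $v\ge2s$, he would win with $S\cup T$. If only $a$ were hidden, $m\ge s$ singletons would win. In our application $m=v$ lies between $2s$ and $s^2$, so both players and both hidden points are needed.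

\subsection*{The case $s=2$, $m=1$}
Here $S=\{a,x\}$, $T=\{b,y\}$, and each player names one set. Some coordination is possible. Order $\Sigma$, let I name $\{\min S,\min T\}$ and II name $\{\min S',\min T'\}$. If $i$ elements lie above $a$, then $a=\min S=\min S'$ has probability $(i/(N-1))^2$; averaging over $0\le i<N$ gives $\frac{2N-1}{6(N-1)}>\frac13$. The same holds independently for $b$, so the players win with probability more than $\frac19$.

No strategy wins with probability more than $\frac14+\frac{2v}{N-1}$. Suppose that the players win with $D$. Either $D$ contains one of the decoys $x,y$, or it does not. In the first case view $D$ as the set named by II. Given $a,b,S',T'$, this set is fixed while $x$ is uniform on $\Sigma\setminus\{a\}$ and $y$ is uniform on $\Sigma\setminus\{b\}$, so this case has probability at most $\frac{2v}{N-1}$. In the second case view $D$ as the set named by I. It satisfies $D\cap S=\{a\}$ and $D\cap T=\{b\}$, so I has singled out $(a,b)$ among the four pairs in $S\times T$, which by (F2) are equally likely given what he sees. This case has probability at most $\frac14$. In short, II cannot name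 the decoys of I, and a set free of decoys is a correct guess by I. The general bound adds union bounds to this dichotomy.

\begin{lemma}\label{lem:game}
For all strategies $f,g$, the players win with probability at most $\dfrac m{s^2}+\dfrac{2mvs}N$.
\end{lemma}

\begin{proof}
Let $W=\bigcup g(S',T')$, so $|W|\le mv$. If the players win with $D$, then one of the following holds:
\begin{itemize}
\item[(i)] $W$ meets $S\setminus\{a\}$ or $T\setminus\{b\}$;
\item[(ii)] some $D\in f(S,T)$ has $D\cap S=\{a\}$ and $D\cap T=\{b\}$.
\end{itemize}
Indeed $D\subseteq W$ and $a,b\in D$, so if (i) fails then $D$ witnesses (ii).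

For (i), condition on $(a,b,S',T')$. Then $W$ is fixed, and $S\setminus\{a\}$ is a uniform $(s-1)$-element subset of $\Sigma\setminus\{a\}$, so each $x\ne a$ lies in $S$ with probability $\frac{s-1}{N-1}\le\frac sN$; the inequality is equivalent to $s\le N$. Thus $W$ meets $S\setminus\{a\}$ with probability at most $mvs/N$, and the same bound holds for $T\setminus\{b\}$.

For (ii), condition on $(S,T)$. Then $f(S,T)$ is a fixed family of at most $m$ sets. For each $D$ in it, at most one value of $(a,b)$ satisfies $D\cap S=\{a\}$ and $D\cap T=\{b\}$, and by (F2) each value has probability $1/s^2$.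
\end{proof}

\section{Placing the blocks}\label{sec:blocks}

Fix $Z$. We shall play the game on infinitely many blocks of bits; with finitely many, $C$ and $C'$ would compute $A$ and $B$ from finite advice, and $Z\oplus A\oplus B$ would be an interpolant. On a block that $Z\oplus A$ describes with $r$ bits the game has $m=v\approx2^r$, so Lemma~\ref{lem:game} asks for $2^r\ll s^2$ and $2^{2r}s\ll N$. The second condition holds for long blocks. The first asks for many candidates, and this conflicts with $C$ being an upper bound. To compress whatever $Z\oplus A$ compresses, $C$ will issue a request for each computation of $U^{Z\oplus X}$, for \emph{every} $X$ consistent with its candidates, and the weight of the computations that read the block is multiplied by about $s$. So the block must start at a position $l$ such that the computations taking more than $l$ steps have average weight about $1/s$, and yet $l$ must have a description of about $\log_2 s$ bits. Both hold if $l$ is the time at which the average halting probability $\alpha$ is approximated to within $2^{-j}$: that time can be found from $j$ bits of information about $\alpha$.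

For $X\in2^\omega$ let $t(p,X)$ be the maximum of $|p|$ and the number of steps of the computation $U^{Z\oplus X}(p)$, with $t(p,X)=\infty$ if it diverges. We use the conventions that halting takes at least one step and that a computation of at most $t$ steps queries only bits $X(i)$ with $i<t$. Let
\[
W_l(X)=\sum\{2^{-|p|}:t(p,X)\le l\},\qquad w_l=\int W_l\,d\mu,\qquad\alpha=\lim_lw_l\le1 .
\]
The value $W_l(X)$ depends only on $\sigma=X\upharpoonright l$, and we also write $W_l(\sigma)$ for strings $\sigma$ of length at least $l$. So $w_l=2^{-l}\sum_{|\sigma|=l}W_l(\sigma)$, and $(w_l)$ is a nondecreasing $Z$-computable sequence of rationals with $w_0=0$. For each $X$ infinitely many programs halt and only finitely many have length at most $l$, so $W_l(X)<\lim_mW_m(X)$. Integrating, by monotone convergence, $w_l<\alpha$ for all $l$; in particular $\alpha>0$.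

For $j\ge1$ and $0\le q<2^j$ let $l(j,q)$ be the least $l$ with $w_l\ge q2^{-j}$, if there is one; this is a partial $Z$-computable function. Let $q_j=\lceil2^j\alpha\rceil-1$. Then $q_j2^{-j}<\alpha\le(q_j+1)2^{-j}$ and $0\le q_j<2^j$, so $l_j=l(j,q_j)$ is defined. Put
\[
I_j=[l_j,l_j+4j),\qquad r_j=j+2\lceil\log_2(j+1)\rceil .
\]
We regard $X\upharpoonright I_j$ as an element of $\Sigma_j$.

\begin{lemma}\label{lem:position}
\begin{enumerate}
\item[(a)] $\alpha-w_{l_j}\le2^{-j}$ for all $j$, and $l_j\to\infty$.
\item[(b)] For every $X$ there is $c$ with $K^{Z\oplus X}(X\upharpoonright I_j)\le r_j+c$ for all $j$.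
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $w_{l_j}\ge q_j2^{-j}\ge\alpha-2^{-j}$. Given $l$, since $w_l<\alpha$ we have $q_j2^{-j}>w_l$ for all large $j$, and then $l_j>l$.

(b) The oracle does not know $q_j$, so it tries all values. For each $j\ge1$ and $0\le q<2^j$ with $l(j,q)$ defined, issue the request $(r_j,x)$, where $x$ is the restriction of $X$ to $[l(j,q),l(j,q)+4j)$. This family is $(Z\oplus X)$-c.e., and its weight is at most $\sum_j2^j2^{-r_j}\le\sum_j(j+1)^{-2}<\infty$.
\end{proof}

\subsection*{Parameters}
Let $N_j=|\Sigma_j|=2^{4j}$ and $s_j=\lfloor2^j/j^4\rfloor$. The sequence $2^j/j^4$ increases for $j\ge20$ and exceeds $6$ at $j=20$, so for $j\ge20$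
\begin{equation}\label{eq:s}
2\le s_j<N_j,\qquad\frac{2^j}{2j^4}\le s_j\le\frac{2^j}{j^4}.
\end{equation}
The factor $j^{-4}$ will be spent in two halves: $j^{-2}$ makes the costs of the blocks summable, and $j^{-2}$ absorbs the branching of all earlier blocks. Since $l_j\to\infty$, we can choose $J=\{j_1<j_2<\cdots\}$ with $j_1\ge20$ such that, writing $\lambda_k=l_{j_k}$,
\begin{equation}\label{eq:J}
\lambda_{k+1}\ge\lambda_k+4j_k,\qquad j_{k+1}^2\ge s_{j_1}s_{j_2}\cdots s_{j_k}\qquad(k\ge1).
\end{equation}
The intervals $I_j$ with $j\in J$ are the \emph{blocks}. They are pairwise disjoint; the first $k$ blocks lie below $\lambda_{k+1}$ and the others lie in $[\lambda_{k+1},\infty)$. The set $J$ and the positions $l_j$ depend only on $Z$ and are not random.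

\subsection*{The probability space}
Choose the bits of $A$ and of $B$ outside the blocks independently and uniformly. Independently of these bits and of each other, for $j\in J$ choose tuples $(a_j,b_j,S_j,T_j,S'_j,T'_j)$ as the referee does in the game with $\Sigma=\Sigma_j$ and $s=s_j$, and put $A\upharpoonright I_j=a_j$, $B\upharpoonright I_j=b_j$. Call the resulting space $\Omega$, a product of finite probability spaces, with measure $\mathbb P$. The pair $(A,B)$ is uniformly distributed on $2^\omega\times2^\omega$.

Let $C$ consist of the codes of the tuples $\langle0,n\rangle$ for $n\in Z$; $\langle1,i\rangle$ for $i\in A$ outside the blocks; $\langle2,i\rangle$ for $i\in B$ outside the blocks; $\langle3,k,j_k,\lambda_k\rangle$ for $k\ge1$; $\langle4,x\rangle$ for $x\in\bigcup_{j\in J}S_j$; and $\langle5,x\rangle$ for $x\in\bigcup_{j\in J}T_j$. Define $C'$ in the same way from $S'_j,T'_j$. Thus $C$ computes $Z$, the sequence of blocks, the bits of $A$ and $B$ outside the blocks and the sets $S_j,T_j$, and it depends on $a_j,b_j$ only through these sets. Each bit of $A,B,C,C'$ depends on finitely many coordinates of $\Omega$, so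 these reals are continuous functions on $\Omega$. All events below are built from clopen conditions on them by countable unions and intersections and are therefore Borel.

\section{The reals $C$ and $C'$ are upper bounds}\label{sec:upper}

Let $\mathcal A$ be the class of reals $X$ that agree with $A$ outside the blocks and satisfy $X\upharpoonright I_j\in S_j$ for all $j\in J$. These are the reals that $C$ cannot tell from $A$; in particular $A\in\mathcal A$. Let
\[
G=\{(p,n):U^{Z\oplus X}(p)=n\text{ for some }X\in\mathcal A\},\qquad\mathrm{wt}(G)=\sum_{(p,n)\in G}2^{-|p|}.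
\]
One program $p$ may occur with several outputs $n$, so $\mathrm{wt}(G)$ need not be bounded by $1$.

\begin{proposition}\label{prop:upper}
If $\mathrm{wt}(G)<\infty$, then $Z\oplus A\le_{LR}C$. Moreover $\mathbb E[\mathrm{wt}(G)]<\infty$. Consequently, almost surely $Z\oplus A$ and $Z\oplus B$ are both $\le_{LR}C$ and both $\le_{LR}C'$.
\end{proposition}

\begin{proof}
The oracle $C$ decides whether a string $\sigma$ is an initial segment of a member of $\mathcal A$: it lists the finitely many blocks that start below $|\sigma|$ and compares $\sigma$ with the known bits and with the sets $S_j$. A pair $(p,n)$ is in $G$ if and only if for some such $\sigma$ the computation $U^{Z\oplus X}(p)$, with $X$ extending $\sigma$, outputs $n$ within $|\sigma|$ steps. So $G$ is $C$-c.e. If $\mathrm{wt}(G)<\infty$, the Kraft--Chaitin theorem applied to the requests $(|p|,n)$, indexed by $(p,n)\in G$, gives $K^C(n)\le|p|+O(1)$ for $(p,n)\in G$. Since $A\in\mathcal A$, this yields $K^C\le K^{Z\oplus A}+O(1)$, and $Z\oplus A\le_{LR}C$ by Lemma~\ref{lem:LK}.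

To bound the expectation we sort computations by the number of blocks they can read. Put $\lambda_0=0$ and $\Delta_k(\sigma)=W_{\lambda_{k+1}}(\sigma)-W_{\lambda_k}(\sigma)$ for $|\sigma|=\lambda_{k+1}$; this is the sum of $2^{-|p|}$ over the $p$ with $\lambda_k<t(p,X)\le\lambda_{k+1}$, for any $X$ extending $\sigma$. For each $(p,n)\in G$ fix a witness $X\in\mathcal A$. Since $t(p,X)\ge1$ and $\lambda_k\to\infty$, there is $k\ge0$ with $\lambda_k<t(p,X)\le\lambda_{k+1}$, and $n$ is determined by $p$ and $\sigma=X\upharpoonright\lambda_{k+1}$. Hence
\[
\mathrm{wt}(G)\le\sum_{k\ge0}Y_k,\qquad Y_k=\sum\{\Delta_k(\sigma):\sigma=X\upharpoonright\lambda_{k+1}\text{ for some }X\in\mathcal A\}.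
\]
Fix $k$. Let $u$ be the bits of $A$ below $\lambda_{k+1}$ outside the blocks, and for $\bar x=(x_1,\dots,x_k)\in\Sigma_{j_1}\times\cdots\times\Sigma_{j_k}$ let $\sigma(u,\bar x)$ be the string of length $\lambda_{k+1}$ with $x_i$ in the $i$th block and $u$ elsewhere. It occurs in $Y_k$ exactly when $x_i\in S_{j_i}$ for all $i\le k$. By (F1) and independence across blocks this has probability $\prod_{i\le k}s_{j_i}/N_{j_i}$, independently of $u$. Therefore
\[
\mathbb E[Y_k]=\prod_{i\le k}s_{j_i}\cdot\frac1{N_{j_1}\cdots N_{j_k}}\sum_{\bar x}\mathbb E_u\,\Delta_k(\sigma(u,\bar x))=s_{j_1}\cdots s_{j_k}\,(w_{\lambda_{k+1}}-w_{\lambda_k}),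
\]
because $\sigma(u,\bar x)$ is a uniform string when $u$ and $\bar x$ are uniform. For $k=0$ this is at most $1$. For $k\ge1$, Lemma~\ref{lem:position}(a) gives $w_{\lambda_{k+1}}-w_{\lambda_k}\le\alpha-w_{l_{j_k}}\le2^{-j_k}$, so by \eqref{eq:J} and \eqref{eq:s}
\[
\mathbb E[Y_k]\le(s_{j_1}\cdots s_{j_{k-1}})\cdot s_{j_k}2^{-j_k}\le j_k^2\cdot j_k^{-4}=j_k^{-2}.
\]
The $j_k$ are distinct, so $\mathbb E[\mathrm{wt}(G)]\le1+\sum_jj^{-2}<\infty$, and $\mathrm{wt}(G)$ is finite almost surely.

The construction is symmetric under exchanging $A$ with $B$ and under exchanging $C$ with $C'$, so the other three reductions also hold almost surely.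
\end{proof}

\section{No interpolant}\label{sec:no}

For $j\in J$, $e\in\mathbb N$ and an oracle $Y$, let $v=v_{j,e}=2^{r_j+e}$ and
\[
V^Y_{j,e}=\{D\subseteq\Sigma_j:|D|\le v,\ K^Y(D)\le r_j+e\}.
\]
By \eqref{eq:kraft}, $|V^Y_{j,e}|\le v$. Let $\mathcal M_{j,e}$ be the event that some $D\in V^C_{j,e}\cap V^{C'}_{j,e}$ contains both $a_j$ and $b_j$. This event is determined by $A,B,C,C'$. The next proposition replaces the quantifier over the uncountably many reals $E$ by a quantifier over the constant $e$.

\begin{proposition}\label{prop:match}
At every point of $\Omega$: if an interpolant $E$ exists, then there is $e$ such that $\mathcal M_{j,e}$ holds for all $j\in J$.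
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:position}(b), $K^{Z\oplus A}(a_j)$ and $K^{Z\oplus B}(b_j)$ are at most $r_j+O(1)$. Since $Z\oplus A,Z\oplus B\le_{LR}E$, Lemma~\ref{lem:LK} gives $d$ with $K^E(a_j),K^E(b_j)\le r_j+d$ for all $j\in J$. Let $D_j$ and $c$ be as in Lemma~\ref{lem:lists} for this $d$. Then $a_j,b_j\in D_j$, $|D_j|\le2^{r_j+d}$ and $K^E(D_j)\le r_j+c$ for $j\in J$. Since $E\le_{LR}C,C'$, Lemma~\ref{lem:LK} gives $c'$ with $K^C,K^{C'}\le K^E+c'$. Take $e=\max(d,c+c')$.
\end{proof}

\begin{proposition}\label{prop:prob}
For $j\in J$ and $e\in\mathbb N$, with $v=v_{j,e}$,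
\[
\mathbb P(\mathcal M_{j,e})\le\frac v{s_j^2}+\frac{2v^2s_j}{N_j}.
\]
Almost surely,
\begin{equation}\label{eq:star}
\text{for every }e\text{ there is }j\in J\text{ such that }\mathcal M_{j,e}\text{ fails.}
\end{equation}
\end{proposition}

\begin{proof}
The space $\Omega$ is the product of the finite space of tuples $(a_j,b_j,S_j,T_j,S'_j,T'_j)$ and the space of all remaining data $H$. Fix a value of $H$. Then $C$ is a function of $(S_j,T_j)$ and $C'$ is a function of $(S'_j,T'_j)$, so $f(S_j,T_j)=V^C_{j,e}$ and $g(S'_j,T'_j)=V^{C'}_{j,e}$ are strategies in the game with $m=v$, and $\mathcal M_{j,e}$ is the event that they win. Lemma~\ref{lem:game} bounds its probability for each $H$; integrate over $H$.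

Since $2^{\lceil\log_2(j+1)\rceil}\le2(j+1)$, we have $v\le2^e\cdot4(j+1)^22^j$. With \eqref{eq:s} and $N_j=2^{4j}$,
\[
\frac v{s_j^2}\le2^e\cdot16\,(j+1)^2j^8\,2^{-j},\qquad\frac{2v^2s_j}{N_j}\le2^{2e}\cdot32\,(j+1)^4j^{-4}\,2^{-j}.
\]
For fixed $e$ both bounds tend to $0$ as $j\to\infty$ in $J$, so $\mathbb P\big(\bigcap_{j\in J}\mathcal M_{j,e}\big)\le\inf_{j\in J}\mathbb P(\mathcal M_{j,e})=0$. The union of these null sets over $e$ is null, which is \eqref{eq:star}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Omega_0\subseteq\Omega$ be the Borel set where \eqref{eq:star} holds and where $\mathrm{wt}(G)$ and its three analogues (for $B$ in place of $A$, and for $C'$ in place of $C$) are finite. By Propositions~\ref{prop:upper} and \ref{prop:prob}, $\mathbb P(\Omega_0)=1$. On $\Omega_0$, (1) holds by Proposition~\ref{prop:upper}, and (2) holds by \eqref{eq:star} and Proposition~\ref{prop:match}.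

To pass to almost every $(A,B)$, we write $\Omega$ as a product. For $j\in J$ let $M_j=\binom{N_j-1}{s_j-1}$, and for each $x\in\Sigma_j$ fix a bijection between $\{1,\dots,M_j\}$ and the $s_j$-element subsets of $\Sigma_j$ containing $x$. Let $\Lambda=\prod_{j\in J}\{1,\dots,M_j\}^2$ with the product $\nu$ of the uniform measures. Given $(A,B)$, a point of $\Lambda$ names a sequence $(S_j,T_j)_{j\in J}$ with $a_j\in S_j$ and $b_j\in T_j$. This identifies $(\Omega,\mathbb P)$ homeomorphically with $(2^\omega\times2^\omega\times\Lambda\times\Lambda,\ \mu\times\mu\times\nu\times\nu)$. By Fubini's theorem, for almost every $(A,B)$ the section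
\[
\mathcal G_{A,B}=\{(\xi,\xi')\in\Lambda\times\Lambda:(A,B,\xi,\xi')\in\Omega_0\}
\]
has $(\nu\times\nu)$-measure $1$. Any point of it gives $C,C'$ as required.
\end{proof}

\begin{remark}
To exclude $E=Z\oplus A\oplus B$ one upper bound suffices. The requests in the proof of Lemma~\ref{lem:position}(b), issued for pairs of blocks, give $K^{Z\oplus A\oplus B}(\langle a_j,b_j\rangle)\le r_j+O(1)$, while (F2) and \eqref{eq:kraft} give $\mathbb P\big(K^C(\langle a_j,b_j\rangle)\le r_j+e\big)\le v_{j,e}/s_j^2\to0$. So almost surely $Z\oplus A\oplus B\not\le_{LR}C$. The second bound $C'$ and the second term of Lemma~\ref{lem:game} are needed for reals such as $E=C$, which put $a_j$ and $b_j$ on a short list without describing the pair.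
\end{remark}

\section{A perfect set of upper bounds}\label{sec:perfect}

The proof of Theorem~\ref{thm:main} shows that, given $(A,B)$, two independent samples of the upper bound almost surely admit no interpolant. To find continuum many samples that pairwise admit none, we use the following theorem of Mycielski \cite{myc}: \emph{if $\nu$ is an atomless Borel probability measure on a Polish space $\Lambda$ and $\mathcal G\subseteq\Lambda\times\Lambda$ has full $(\nu\times\nu)$-measure, then there is a nonempty perfect set $P\subseteq\Lambda$ with $(\xi,\xi')\in\mathcal G$ for all distinct $\xi,\xi'\in P$.}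

\begin{proof}[Proof of Theorem~\ref{thm:perfect}]
Let $\Lambda,\nu,\mathcal G_{A,B}$ be as in the proof of Theorem~\ref{thm:main}. The space $\Lambda$ is compact metrizable. Since $2\le s_j<N_j$, we have $M_j\ge2$, so each point of $\Lambda$ has measure $\prod_jM_j^{-2}=0$ and $\nu$ is atomless. Fix $(A,B)$ with $(\nu\times\nu)(\mathcal G_{A,B})=1$, and let $P\subseteq\Lambda$ be a perfect set given by Mycielski's theorem for $\mathcal G_{A,B}$.

For $\xi\in\Lambda$ let $C_\xi$ be the real defined in Section~\ref{sec:blocks} from $A$, $B$ and the sets named by $\xi$; at the point $(A,B,\xi,\xi')$ of $\Omega$ we have $C=C_\xi$ and $C'=C_{\xi'}$. The map $\xi\mapsto C_\xi$ is continuous, and it is injective because $C_\xi$ determines all $S_j,T_j$. As $\Lambda$ is compact, the map is a homeomorphism onto a closed subset of $2^\omega$, so $\mathcal P=\{C_\xi:\xi\in P\}$ is perfect. For distinct $\xi,\xi'\in P$ the point $(A,B,\xi,\xi')$ lies in $\Omega_0$, so $C_\xi$ and $C_{\xi'}$ satisfy (1) and (2) of Theorem~\ref{thm:main}. Hence every member of $\mathcal P$ is an upper bound of $\{Z\oplus A,Z\oplus B\}$, and no upper bound is $\le_{LR}$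 two distinct members of $\mathcal P$.

Let $\mathcal F$ be a coinitial family of upper bounds. For each $C\in\mathcal P$ choose $E_C\in\mathcal F$ with $E_C\le_{LR}C$. If $E_C=E_{C'}$ for distinct $C,C'\in\mathcal P$, this upper bound would lie below both. So $C\mapsto E_C$ is injective and $|\mathcal F|\ge|\mathcal P|=2^{\aleph_0}$; equality holds because $\mathcal F\subseteq2^\omega$. In particular no countable family is coinitial, and there is no least upper bound of $Z\oplus A$ and $Z\oplus B$. Both reals are $\ge_{LR}Z$ and $Z$ was arbitrary, so such a pair exists above every LR degree.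
\end{proof}

\begin{thebibliography}{9}

\bibitem{low}
\emph{Low upper bounds in the LR degrees},
\texttt{http://diamondstone.me/low\_upper\_bounds.pdf}.

\bibitem{myc}
J.~Mycielski, \emph{Algebraic independence and measure}, Fund. Math. \textbf{61} (1967).

\end{thebibliography}
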